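\title{New parts of modular Jacobians with simple factors of bounded dimension}

\begin{abstract}
We prove that for every $d\ge 1$ there are only finitely many levels $N$ for which the new part of $J_0(N)$ is isogenous over $\mathbb{Q}$ to a product of $\mathbb{Q}$-simple abelian varieties of dimension at most $d$. Equivalently, there are only finitely many $N$ for which all newforms of weight $2$ on $\Gamma_0(N)$ have coefficient fields of degree at most $d$. The proof attaches to $N$ an imaginary quadratic field $K=\mathbb{Q}(\sqrt{-e})$ with $e\mid N$ and plays two primes against each other. Modulo an auxiliary prime $\ell>4^d$, an exact formula for the trace of a Hecke operator times an Atkin--Lehner involution on a definite quaternion algebra forces $\ell\mid h(K)$. Modulo $2$, the fixed points of the involution produce a newform of level exactly $N$ that is congruent to a dihedral system attached to a ring class character of order divisible by $\ell$, and such a form has a coefficient field of degree greater than $d$.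
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
For a positive integer $N$ let $\Gamma_0(N)$ be the group of matrices in $\mathrm{SL}_2(\mathbb{Z})$ whose lower left entry is divisible by $N$. Let $X_0(N)$ be the quotient of the extended upper half plane by $\Gamma_0(N)$, viewed as an algebraic curve over $\mathbb{Q}$, and let $J_0(N)$ be its Jacobian. Let $\mathrm{New}_N$ be the set of normalized newforms of weight $2$ on $\Gamma_0(N)$. For $f=\sum_{n\ge1}a_n(f)e^{2\pi i nz}$ in $\mathrm{New}_N$ let $K_f=\mathbb{Q}(a_n(f):n\ge1)$ be its coefficient field. By Shimura, $f$ has an associated abelian variety $A_f$, a quotient of $J_0(N)$ defined over $\mathbb{Q}$, with $\dim A_f=[K_f:\mathbb{Q}]$. By Ribet, $A_f$ is $\mathbb{Q}$-simple, and $A_f$ is $\mathbb{Q}$-isogenous to $A_{f'}$ if and only if $f$ and $f'$ are conjugate under $G_{\mathbb{Q}}=\mathrm{Gal}(\overline{\mathbb{Q}}/\mathbb{Q})$. The new part of $J_0(N)$ satisfies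
\[
J_0^{\mathrm{new}}(N)\ \sim_{\mathbb{Q}}\ \bigoplus_{f\in \mathrm{New}_N/G_{\mathbb{Q}}}A_f ,
\]
where $\sim_{\mathbb{Q}}$ denotes $\mathbb{Q}$-isogeny. The conjecture posed in \cite{FNP} says that for every $d\ge1$ there are only finitely many $N$ such that $J_0^{\mathrm{new}}(N)$ is $\mathbb{Q}$-isogenous to a product of $\mathbb{Q}$-simple abelian varieties of dimension at most $d$. Since the decomposition into $\mathbb{Q}$-simple factors is unique up to isogeny, these $N$ are exactly the elements of
\[
S_d=\{N\ge1:\ [K_f:\mathbb{Q}]\le d\ \text{ for all } f\in\mathrm{New}_N\}.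
\]
We prove the conjecture.

\begin{theorem}\label{thm:main}
For every $d\ge1$ the set $S_d$ is finite.
\end{theorem}

Two results in this direction are known, and we use both.
\begin{itemize}
\item[(K1)] If $J_0^{\mathrm{new}}(N)$ is $\mathbb{Q}$-isogenous to a product of elliptic curves, then $N$ is bounded by an absolute, effectively computable constant. This is the case $d=1$.
\item[(K2)] For every prime $p$ and every $d\ge1$, only finitely many $N\in S_d$ are coprime to $p$.
\end{itemize}
From (K1) we need only that $\mathrm{New}_N\ne\emptyset$ for all large $N$: an empty product is a product of elliptic curves. This also follows from the dimension formula of Martin \cite{Martin}.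

\subsection*{Why one expects finiteness, and the difficulty}
The conjugates of $f$ are $[K_f:\mathbb{Q}]$ distinct elements of $\mathrm{New}_N$, so $N\in S_d$ as soon as $|\mathrm{New}_N|\le d$. Thus $S_1\subset S_2\subset\cdots$ exhaust the positive integers, and the theorem says that the largest degree of a coefficient field of level $N$ tends to infinity with $N$.

Let $p\nmid N$ be a prime. The number $a_p(f)$ is an algebraic integer, and all its conjugates have absolute value at most $2\sqrt p$. If its degree is at most $d$, it lies in a finite set that depends only on $p$ and $d$. So for $N\in S_d$ the operator $T_p$ on the new space is killed by one polynomial that does not depend on $N$. This is a rigid condition, and it makes (K2), and with it the conjecture, plausible.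

But (K2) also shows where the difficulty lies: a large $N\in S_d$ is divisible by every fixed prime. The prime $p\nmid N$ has to grow with $N$, possibly like $\log N$, and the finite set of possible values of $a_p(f)$ grows with it. Our remedy is to reduce modulo a fixed prime $\ell$. The residue of $a_p(f)$ at a prime above $\ell$ lies in $\mathbb{F}_{\ell^i}$ for some $i\le d$, so it is a root of
\[
F(x)=\prod_{i=1}^d\bigl(x^{\ell^i}-x\bigr),
\]
and $F$ depends neither on $p$ nor on $N$. The price is that a congruence cannot be combined with an estimate: we need a trace formula without error term.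

\subsection*{The method}
Let $N\in S_d$ be large. For a suitable divisor $e$ of $N$ put $K=\mathbb{Q}(\sqrt{-e})$, and let $w$ be the Atkin--Lehner involution at the primes dividing $e$, acting on the class set of an order in a definite quaternion algebra.
\begin{itemize}
\item[(a)] For a polynomial $P$ of bounded degree and $p=O(\log N)$, the trace of $P(T_p)w$ is an explicit multiple of the class number $h(K)$. Taking $P$ divisible by $F$ gives $\ell\mid h(K)$.
\item[(b)] A Smith-theory argument describes the difference of the two eigenspaces of $w$ modulo $2$ by the fixed points of $w$, and these are ring class groups of $K$. If $\ell\mid h(K)$, this yields a newform $g$ of level exactly $N$ with $a_r(g)\equiv\zeta+\zeta^{-1}$ modulo a prime above $2$, for a root of unity $\zeta\in\overline{\mathbb{F}}_2$ of order divisible by $\ell$. Then $\ell\mid 2^{2i}-1$ for some $i\le d$, which is impossible for $\ell>4^d$.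
\end{itemize}
Section~\ref{sec:prime} carries this out at prime level. Section~\ref{sec:choices} reduces to a convenient class of levels and chooses $\ell$, $e$, $p$. Sections~\ref{sec:quat}--\ref{sec:ell} prove (a), and Sections~\ref{sec:mod2} and~\ref{sec:end} prove (b).

\subsection*{Notation}
We write $\widehat{\mathbb{Z}}=\prod_q\mathbb{Z}_q$ and $\widehat{\mathbb{Q}}=\widehat{\mathbb{Z}}\otimes\mathbb{Q}$ for the finite adeles; $\widehat B=B\otimes\widehat{\mathbb{Q}}$ for a $\mathbb{Q}$-algebra $B$, and $\widehat O=O\otimes\widehat{\mathbb{Z}}$ for an order $O$. Further, $v_q$ is the $q$-adic valuation, $q\,\|\,N$ means $v_q(N)=1$, $\bigl(\frac{\cdot}{q}\bigr)$ is the Legendre symbol, and $|n|_2$ is the largest power of $2$ dividing the integer $n\neq0$. We fix $\overline{\mathbb{Q}}\subset\mathbb{C}$ and let $\overline{\mathbb{Z}}$ be the ring of algebraic integers.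

\section{The method at prime level}\label{sec:prime}

\subsection*{Eigensystems}
For a fixed level $N$ let $\mathbb{T}=\mathbb{Z}[T_r: r\nmid 2N]$ be the polynomial ring on symbols $T_r$, one for each prime $r\nmid 2N$. A \emph{system} over an algebraically closed field $k$ is a ring homomorphism $\varphi\colon\mathbb{T}\to k$. If $M$ is a finite-dimensional $k$-vector space with an action of $\mathbb{T}$, its composition factors are lines on which $\mathbb{T}$ acts through systems, and we let $[M]$ be the sum of these systems, with multiplicity, in the free abelian group on all systems over $k$. The symbol $[M]$ is additive in short exact sequences. For $X=\sum n_\varphi[\varphi]$ and $t\in\mathbb{T}$ put $X(t)=\sum n_\varphi\varphi(t)$, so that $[M](t)=\operatorname{Tr}(t\mid M)$. A newform $g$ of level dividing $N$ gives the system $[g]\colon T_r\mapsto a_r(g)$, and $[E]$ denotes the Eisenstein system $T_r\mapsto r+1$. We fix a prime $\mathfrak{P}$ of $\overline{\mathbb{Z}}$ above $2$. Systems with values in $\overline{\mathbb{Z}}$ can be reduced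 modulo $\mathfrak{P}$; this gives an additive map $X\mapsto\overline X$ to sums of systems over $\overline{\mathbb{F}}_2$.

\subsection*{Three identities}
Let $N$ be a prime with $N\equiv1\pmod{12}$. Such levels are covered by (K2), but the argument for them does not use (K2), and both steps of the method are visible. Let $B$ be the quaternion algebra over $\mathbb{Q}$ ramified at $N$ and $\infty$, let $\mathcal{O}_B$ be a maximal order, and let $V=B^\times\backslash\widehat B^\times/\widehat{\mathcal{O}}_B^\times$ be its finite class set. The operators $T_r$ act on $\mathbb{Z}[V]$, and right multiplication by a uniformizer $\varpi$ of $B_N$ induces an involution $w$ of $V$. Let $X=[\mathbb{C}[V]^{w=1}]-[\mathbb{C}[V]^{w=-1}]$, so that $X(t)=\operatorname{Tr}(tw)$. Put $K=\mathbb{Q}(\sqrt{-N})$ and $h=h(K)$; since $-N\equiv3\pmod4$, we have $\mathcal{O}_K=\mathbb{Z}[\sqrt{-N}]$. The following identities are the special cases of Proposition~\ref{prop:new}, of Propositions~\ref{prop:trace} and~\ref{prop:fixed} with Lemma~\ref{lem:functional}, and of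 formula~\eqref{eq:twoX}.

First, by the Jacquet--Langlands correspondence, with signs $\varepsilon(g)=\pm1$,
\begin{equation}\label{eq:modelA}
X=[E]+\sum_{g\in\mathrm{New}_N}\varepsilon(g)[g].
\end{equation}
Second, let $p$ be an odd prime that splits in $K$, and for a polynomial $P$ let $\operatorname{CT}(P)$ be the constant term of the Laurent polynomial $P(s+p/s)$. If $P\in\mathbb{Z}[x]$ is even of degree at most $2i$ and $4p^{2i}<N$, then
\begin{equation}\label{eq:modelB}
X\bigl(P(T_p)\bigr)=\operatorname{CT}(P)\cdot\frac h2 .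
\end{equation}
The reason, for $P=1$, is this. A fixed point of $w$ comes with an element $\gamma\in B^\times$ of reduced norm $N$ whose reduced trace is divisible by $N$. The square of the trace is at most $4N<N^2$, so $\gamma^2=-N$. Thus fixed points come from embeddings of $\mathcal{O}_K$ into maximal orders; there are $h$ classes of embeddings, and $\gamma$ and $-\gamma$ give the same point. Third, for a character $\psi\colon\operatorname{Cl}(\mathcal{O}_K)\to\overline{\mathbb{F}}_2^\times$ let $s_\psi$ be the system that sends $T_r$ to $\psi(\mathfrak{r})+\psi(\mathfrak{r})^{-1}$ if $(r)=\mathfrak{r}\bar{\mathfrak{r}}$ splits in $K$ and to $0$ if $r$ is inert. Then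
\begin{equation}\label{eq:modelC}
2\overline X=|h|_2\sum_{\psi}[s_\psi].
\end{equation}
The reason is that a free orbit $\{y,wy\}$ contributes $y+wy$ to one eigenspace and $y-wy$ to the other; modulo $2$ these cancel and only the fixed points remain.

\subsection*{Step (a) for $d=1$, $\ell=5$}
Suppose that all $a_p(g)$ are rational integers, where $p\ne5$ is an odd prime that splits in $K$ and $4p^{10}<N$. Let $F=x^5-x$ and let $Q\in\mathbb{Z}[x]$ be the odd polynomial of degree $5$ with $Q(s+p/s)=s^5+p^5s^{-5}$. Since $F(a)\equiv0\pmod5$ for every integer $a$, including $a=p+1$, identity~\eqref{eq:modelA} gives $X\bigl((FQ)(T_p)\bigr)\equiv0\pmod 5$. On the other hand $F(s+p/s)=s^5+\dots+p^5s^{-5}$, so $\operatorname{CT}(FQ)=2p^5$, and \eqref{eq:modelB} gives $5\mid p^5h$. Hence $5\mid h$.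

\subsection*{Step (b) for $d=1$, $\ell=5$}
We take $N=181$ as an example of a level with $5\mid h$. The reduced forms $(a,2b,c)$ of discriminant $-4\cdot181$ satisfy $ac=b^2+181$ and $|2b|\le a\le c$, hence $a\le15$ and $|b|\le7$. Factoring $181,182,185,190,197,206,217,230$ we find
\[
(1,0,181),\ (2,2,91),\ (7,\pm2,26),\ (13,\pm2,14),\ (5,\pm4,37),\ (10,\pm6,19),
\]
so $h=10$. The characters with values in $\overline{\mathbb{F}}_2^\times$ are the powers of a character $\psi$ of order $5$, and $s_\psi=s_{\psi^{-1}}$. So \eqref{eq:modelC} reads $\overline X=[s_1]+2[s_\psi]+2[s_{\psi^2}]$. Both $\overline E$ and $s_1$ send every $T_r$ to $0$, so by \eqref{eq:modelA}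
\[
\sum_{g\in\mathrm{New}_{181}}\varepsilon(g)[\bar g]=2[s_\psi]+2[s_{\psi^2}].
\]
The prime $5$ splits in $K$, since $-181\equiv4\pmod5$. If $\mathfrak{r}\mid5$, then $\mathfrak{r}^2$ is not principal, because $x^2+181y^2=25$ forces $y=0$. As the kernel of $\psi$ has order $2$, the root of unity $\zeta=\psi(\mathfrak{r})$ has order $5$, and $\zeta+\zeta^{-1}$ is a root of $y^2+y+1$, which has no root in $\mathbb{F}_2$; the same holds for $\zeta^2$. So neither $s_\psi$ nor $s_{\psi^2}$ sends $T_5$ into $\mathbb{F}_2$, some $g\in\mathrm{New}_{181}$ has $a_5(g)\notin\mathbb{Z}$, and $181\notin S_1$.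

\subsection*{What changes at general level}
The class set then sees old forms too. They are removed by an alternating sum over several levels $L$, and this replaces $h$ in \eqref{eq:modelB} and $|h|_2$ in \eqref{eq:modelC} by products of these numbers with local factors, one for each prime. The first product must be prime to $\ell$ apart from $h$, and the second must not vanish. Most of the choices in the next section serve this purpose. Besides, $p$ cannot be assumed to split in $K$.

\section{Reduction of the level and auxiliary choices}\label{sec:choices}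

Fix $d\ge1$. The local factor at an odd prime $q$ with $q^2\mid N$ is a product of numbers like $q$, $q\pm1$, $q-2$. To keep it prime to $\ell$ we show that $q$ is bounded if $q^3\mid N$, and that the case $v_q(N)=2$ can be avoided.

\begin{lemma}\label{lem:wild}
Let $N\in S_d$ with $\mathrm{New}_N\ne\emptyset$, and let $q$ be an odd prime with $v_q(N)\ge3$. Then $q\le 2d+1$.
\end{lemma}

\begin{proof}
Take $f\in\mathrm{New}_N$, a prime $r\ne q$ that is a primitive root modulo $q$, a prime $\lambda\mid r$ of $K_f$, and the $\lambda$-adic representation $\rho\colon G_{\mathbb{Q}}\to\mathrm{GL}_2(K_{f,\lambda})$ attached to $f$. Its determinant is the $r$-adic cyclotomic character. By Carayol \cite{Carayol}, the Artin conductor exponent of $\rho|_{G_{\mathbb{Q}_q}}$ is $v_q(N)\ge3$. This exponent is the codimension of the inertia invariants, which is at most $2$, plus a term that vanishes if wild inertia acts trivially. So wild inertia acts nontrivially. Its image is a pro-$q$ group that stabilizes a lattice and meets the kernel of reduction modulo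 $\lambda$, a pro-$r$ group, trivially; hence it is a nontrivial finite $q$-group. It has determinant $1$, because the cyclotomic character is unramified at $q$. An element of order $q$ of the image therefore has eigenvalues $\zeta,\zeta^{-1}$ with $\zeta$ a primitive $q$-th root of unity, and its trace $\zeta+\zeta^{-1}$ lies in $K_{f,\lambda}$. Since $r$ is a primitive root, $\mathrm{Gal}(\mathbb{Q}_r(\zeta)/\mathbb{Q}_r)=(\mathbb{Z}/q)^\times$, and $\zeta+\zeta^{-1}$ has the $(q-1)/2$ distinct conjugates $\zeta^a+\zeta^{-a}$. Hence $(q-1)/2\le[K_{f,\lambda}:\mathbb{Q}_r]\le d$.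
\end{proof}

Call $N$ \emph{reduced} if $v_q(N)\ne2$ for every odd prime $q$.

\begin{lemma}\label{lem:twist}
Let $N\in S_d$, let $C$ be the product of the odd primes $q$ with $v_q(N)=2$, and let $N''=N/C$. Then $N''\in S_d$, $N''$ is reduced, and $N''\ge\sqrt N$.
\end{lemma}

\begin{proof}
The last two claims follow from $v_q(N'')=1$ for $q\mid C$ and from $C^2\mid N$. Let $\chi_C=\prod_{q\mid C}\bigl(\frac{\cdot}{q}\bigr)$, a quadratic character of conductor $C$, and let $g\in\mathrm{New}_{N''}$. At $q\mid C$ the local component of $g$ is an unramified twist of the Steinberg representation, because $q\,\|\,N''$; its twist by a character of conductor $q$ has conductor exponent $2$. At the other primes $\chi_C$ is unramified and the conductor does not change. The nebentypus of the twist is $\chi_C^2$, which is trivial. So $g'=g\otimes\chi_C$ belongs to $\mathrm{New}_N$ (Atkin--Lehner, Atkin--Li). We have $a_n(g')=\pm a_n(g)$ for $(n,C)=1$, and for $q\mid C$ we have $a_{q^k}(g)=a_q(g)^k=\pm1$ and $a_{q^k}(g')=0$ for $k\ge1$. By multiplicativity both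 coefficient fields are generated by the $a_n(g)$ with $(n,C)=1$. Hence $[K_g:\mathbb{Q}]=[K_{g'}:\mathbb{Q}]\le d$.
\end{proof}

By Lemma~\ref{lem:twist} it suffices to show that no sufficiently large reduced $N$ lies in $S_d$.

\subsection*{Constants depending only on $d$}
We fix the following primes.
\begin{itemize}
\item A prime $\ell>4^d$. Then $\ell\ge5$, $\ell>2d+2$, and $\ell\nmid 2^{2i}-1$ for $1\le i\le d$. With $F$ as in the introduction put $\Delta=\deg F$. Each factor of $F$ is an odd polynomial, so $F$ is even or odd.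
\item A prime $q_0\equiv1\pmod{12}$ with $q_0>2d+1$. It will be the discriminant of the quaternion algebra.
\item Primes $a_1,a_2,a_3\equiv3\pmod4$, all larger than $2d+1$, with $\bigl(\frac{a_2}{a_1}\bigr)=-1$, $\bigl(\frac{a_3}{a_1}\bigr)=1$, $\bigl(\frac{a_3}{a_2}\bigr)=-1$. Choose $a_1$, then $a_2$ in a suitable class modulo $4a_1$, then $a_3$ in a suitable class modulo $4a_1a_2$, by the Chinese remainder theorem and Dirichlet's theorem.
\end{itemize}
By quadratic reciprocity $\bigl(\frac{a_1}{a_2}\bigr)=1$, $\bigl(\frac{a_1}{a_3}\bigr)=-1$, $\bigl(\frac{a_2}{a_3}\bigr)=1$. Hence, whenever $\{i,j,k\}=\{1,2,3\}$,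
\begin{equation}\label{eq:triple}
\Bigl(\frac{a_j}{a_i}\Bigr)\Bigl(\frac{a_k}{a_i}\Bigr)=-1 .
\end{equation}

\subsection*{The level}
From now on $N\in S_d$ is reduced and large in terms of $d$, and we seek a contradiction. Put $n_q=v_q(N)$. By (K1) we may assume $\mathrm{New}_N\neq\emptyset$, and by (K2) that $q_0a_1a_2a_3\mid N$. By Lemma~\ref{lem:wild}, every odd prime $q\mid N$ has either $n_q=1$, or $n_q\ge3$ and $q\le2d+1$. In particular $q_0,a_1,a_2,a_3$ divide $N$ exactly once.

\subsection*{The field $K$}
The natural choice is the full Atkin--Lehner involution, $e=N$. It can fail in one case: if $n_2=2$ and $N/4\equiv3\pmod4$, then $2$ is unramified in $\mathbb{Q}(\sqrt{-N})$ and the local factor at $2$ can vanish (Remark~\ref{rem:excluded}). We then omit from $e$ a set $R$ of primes with product $\equiv3\pmod4$, so that $2$ becomes ramified. The omitted primes must be inert in the new field, and \eqref{eq:triple} makes this possible. Define $R$ as follows.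
\begin{itemize}
\item If $n_2\ne2$, or $n_2=2$ and $N/4\equiv1\pmod4$, let $R=\emptyset$.
\item If $n_2=2$ and $N/4\equiv3\pmod 4$, let $R=\{a_i\}$ for one index $i$ with $\bigl(\frac{-N/a_i}{a_i}\bigr)=-1$ if there is such an index, and $R=\{a_1,a_2,a_3\}$ otherwise.
\end{itemize}
Put $e=N/\prod_{q\in R}q$ and $K=\mathbb{Q}(\sqrt{-e})$. Let $\chi(q)=1,-1,0$ according as the prime $q$ is split, inert or ramified in $K$.

\begin{lemma}\label{lem:field}
Every $q\in R$ is inert in $K$. If $n_2=2$, then $\chi(2)=0$. The prime $q_0$ ramifies in $K$, and $\mathcal{O}_K^\times=\{\pm1\}$.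
\end{lemma}

\begin{proof}
If $R=\{a_i\}$, then $\bigl(\frac{-e}{a_i}\bigr)=-1$ by definition. If $|R|=3$, then $\bigl(\frac{-N/a_i}{a_i}\bigr)=1$ for all $i$, since $a_i\,\|\,N$; as $N/a_i=ea_ja_k$, equation~\eqref{eq:triple} gives $\bigl(\frac{-e}{a_i}\bigr)=-1$. Let $n_2=2$. If $R\neq\emptyset$, then $N/4\equiv\prod_{q\in R}q\equiv3\pmod4$. So in all cases $e/4\equiv1\pmod4$, and $2$ ramifies in $K=\mathbb{Q}(\sqrt{-e/4})$. Finally $q_0\,\|\,e$, so $q_0\ge13$ ramifies in $K$, and $K$ is neither $\mathbb{Q}(i)$ nor $\mathbb{Q}(\sqrt{-3})$.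
\end{proof}

Let $\Sigma$ be the set of primes dividing $e/q_0$. The primes dividing $N$ are the disjoint union of $\{q_0\}$, $\Sigma$ and $R$, and $v_q(e)=n_q$ for $q\in\Sigma$. Let $\Sigma_2=\{q\in\Sigma:n_q\ge2\}$. Its elements are at most $2d+1$, so
\[
e_*:=e\Big/\prod_{q\in\Sigma_2}q^2\ \ge\ \frac{N}{a_1a_2a_3\prod_{q\le 2d+1}q^2}.
\]

\subsection*{The prime $p$}
By the prime number theorem in arithmetic progressions, the sum of $\log q$ over primes $q\le x$ with $q\equiv2\pmod\ell$ is asymptotic to $x/(\ell-1)$. For $x=2\ell\log N$ and $N$ large it exceeds $\log(2N)\ge\sum_{q\mid 2N}\log q$. So there is a prime $p\nmid 2N$ with $p\equiv2\pmod\ell$ and $p\le2\ell\log N$. Since $e_*$ grows linearly in $N$ and $\Delta$ is fixed, for $N$ large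
\begin{equation}\label{eq:size}
e_*>4p^{2\Delta}.
\end{equation}

Sections~\ref{sec:quat}, \ref{sec:trace}, \ref{sec:fixed} and~\ref{sec:mod2} do not use $N\in S_d$. They use only that $q_0\equiv1\pmod{12}$, that $q_0\,\|\,e$, that the primes of $R$ are odd, inert in $K$ and divide $N$ exactly once, and the size conditions on $p$ where these are stated. In particular they apply to $N=e=q_0$, the case of Section~\ref{sec:prime}.

\section{Quaternionic class sets and the new signed system}\label{sec:quat}

We work on a definite quaternion algebra because there the modular forms are functions on a finite set: traces become counts, and reduction modulo $2$ is elementary.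

\subsection*{Class sets}
Let $B$ be the quaternion algebra over $\mathbb{Q}$ ramified exactly at $q_0$ and $\infty$, with reduced norm $\operatorname{nrd}$ and reduced trace $\operatorname{trd}$. We recall the standard facts that we use. A quadratic field embeds in $B$ if and only if it is imaginary and $q_0$ does not split in it. Two embeddings of a quadratic field are conjugate under $B^\times$ (Skolem--Noether), and the image is its own centralizer. We have $\operatorname{nrd}B^\times=\mathbb{Q}_{>0}$ and $(\operatorname{trd}\gamma)^2\le4\operatorname{nrd}\gamma$, with equality only for $\gamma\in\mathbb{Q}$. The division algebra $B_{q_0}$ has a unique maximal order $\mathcal{O}_{B,q_0}$; its unit group is the normal subgroup of elements whose norm is a unit, and the quotient is generated by a uniformizer $\varpi$, an element with $v_{q_0}(\operatorname{nrd}\varpi)=1$.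

Fix a maximal order of $B$ and isomorphisms $B_q=M_2(\mathbb{Q}_q)$ for $q\neq q_0$ that take it to $M_2(\mathbb{Z}_q)$. For $L=\prod_{q\ne q_0}q^{b_q}$ let $U=U_L=\prod_qU_q$ with $U_{q_0}=\mathcal{O}_{B,q_0}^\times$ and
\[
U_q=U_0(q^{b_q})=\Bigl\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\mathrm{GL}_2(\mathbb{Z}_q):\ q^{b_q}\mid c\Bigr\}\qquad(q\ne q_0).
\]
The set $V_L=B^\times\backslash\widehat B^\times/U_L$ is finite; $[x]$ denotes the class of $x\in\widehat B^\times$. We use the levels
\[
L=L_{A,R'}=\frac{N/q_0}{\prod_{q\in A}q^2\prod_{q\in R'}q}\qquad(A\subset\Sigma_2,\ R'\subset R),\qquad c_L=(-1)^{|A|}(-2)^{|R'|},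
\]
and ``all $L$'' always means these levels.

\begin{lemma}\label{lem:units}
For all $x\in\widehat B^\times$ the group $\Gamma_x=B^\times\cap xUx^{-1}$ equals $\{\pm1\}$.
\end{lemma}

\begin{proof}
An element $\gamma\in\Gamma_x$ has norm in $\widehat{\mathbb{Z}}^\times\cap\mathbb{Q}_{>0}=\{1\}$ and integral trace. If $\gamma\ne\pm1$, its trace lies in $\{0,\pm1\}$, so $\gamma$ generates $\mathbb{Q}(i)$ or $\mathbb{Q}(\sqrt{-3})$. The prime $q_0\equiv1\pmod{12}$ splits in both fields, so they do not embed in $B$.
\end{proof}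

This is where $q_0\equiv1\pmod{12}$ is used; it lets us count without weights.

\subsection*{Operators}
For a prime $r\nmid 2N$ write $U_r\operatorname{diag}(r,1)U_r=\bigsqcup_t tU_r$, view $t$ as an element of $\widehat B^\times$ with component $1$ away from $r$, and define $T_r[x]=\sum_t[xt]$ on $\mathbb{Z}[V_L]$. Let $\omega=\omega_L\in\widehat B^\times$ have component $\left(\begin{smallmatrix}0&1\\q^{b_q}&0\end{smallmatrix}\right)$ at $q\in\Sigma$, component $\varpi$ at $q_0$, and component $1$ elsewhere. It normalizes $U$, and $\omega^2\in e_LU$, where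
\[
e_L=q_0\prod_{q\in\Sigma}q^{b_q}=e\Big/\prod_{q\in A}q^2\ \ge\ \max(e_*,q_0).
\]
Since $e_L\in B^\times$ is central, $w=w_L\colon[x]\mapsto[x\omega]$ is an involution of $V_L$. It commutes with the $T_r$, because $\omega$ and $t$ are supported at different primes. Put
\[
X(L)=[\mathbb{C}[V_L]^{w=1}]-[\mathbb{C}[V_L]^{w=-1}],\qquad X^{\mathrm{new}}=\sum_Lc_LX(L).
\]
Then $X(L)(t)=\operatorname{Tr}(tw_L\mid\mathbb{Z}[V_L])$ for $t\in\mathbb{T}$.

The set $V_{N/q_0}$ sees every newform of level $q_0m$ with $m\mid N/q_0$. The coefficients $c_L$ are chosen so that only level $N$ survives.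

\begin{proposition}\label{prop:new}
There are an integer $\kappa$ and signs $\varepsilon(g)=\pm1$ such that
\[
X^{\mathrm{new}}=\kappa[E]+\sum_{g\in\mathrm{New}_N}\varepsilon(g)[g].
\]
\end{proposition}

\begin{proof}
The space of functions on $V_L$ is dual to $\mathbb{C}[V_L]$, and $T_r$, $w$ act on it by the transposes $\phi\mapsto\sum_t\phi(\,\cdot\,t)$ and $\phi\mapsto\phi(\,\cdot\,\omega)$. The $\pm1$-eigenspace of $w$ on functions is dual to $\mathbb{C}[V_L]^{w=\pm1}$, and a module and its dual have the same systems. So we may compute $X(L)$ on functions.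

By the Jacquet--Langlands correspondence with multiplicity one, the functions on $V_L$ form $\bigoplus_\pi\pi^{U_L}$, where $\pi=\bigotimes'_q\pi_q$ runs over the finite parts of the automorphic representations of $B^\times$ with trivial component at infinity, and $\widehat B^\times$ acts by right translation. If $\pi^{U_L}\ne0$, the central character is trivial, since $\widehat{\mathbb{Q}}^\times=\mathbb{Q}^\times\widehat{\mathbb{Z}}^\times$. A one-dimensional $\pi$ is a character of the norm; this character of $\widehat{\mathbb{Q}}^\times$ is trivial on $\operatorname{nrd}B^\times=\mathbb{Q}_{>0}$ and on $\operatorname{nrd}U=\widehat{\mathbb{Z}}^\times$, hence trivial. So these $\pi$ contribute only the constants, with system $E$ and $w=1$. For the other $\pi$, a vector fixed by the normal subgroup $U_{q_0}$ forces $\pi_{q_0}=\mu\circ\operatorname{nrd}$ with $\mu$ unramified and $\mu(q_0)^2=1$. Such $\pi_{q_0}$ correspond to the unramified twists of the Steinberg representation, and these $\pi$ correspond bijectively to the newforms $g\in\mathrm{New}_{q_0m}$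 with $q_0\nmid m$: for $q\ne q_0$ the component $\pi_q$ is the local component of $g$, and $T_r$ acts by $a_r(g)$. The element $\varpi$ acts by $\varepsilon_{q_0}=\mu(q_0)=\pm1$.

Let $q\ne q_0$ and $c=c_q=v_q(m)$. By Casselman's theory of newvectors, $\pi_q^{U_0(q^c)}$ is a line $\mathbb{C}v$, the space $\pi_q^{U_0(q^b)}$ is zero for $b<c$, and for $b\ge c$ it has the basis $v_i=\pi_q(\operatorname{diag}(1,q^i))v$, $0\le i\le b-c$. The matrix $\left(\begin{smallmatrix}0&1\\q^c&0\end{smallmatrix}\right)$ normalizes $U_0(q^c)$ and has central square, so it acts on $v$ by a sign $\varepsilon_q$. Both sides of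
\[
\begin{pmatrix}0&1\\q^b&0\end{pmatrix}\operatorname{diag}(1,q^i)=q^i\operatorname{diag}(1,q^{b-c-i})\begin{pmatrix}0&1\\q^c&0\end{pmatrix}
\]
equal $\left(\begin{smallmatrix}0&q^i\\q^b&0\end{smallmatrix}\right)$. Hence for $q\in\Sigma$ and $b=b_q$ we have $\omega_qv_i=\varepsilon_qv_{b-c-i}$, and the trace of $\omega_q$ on the invariants is $\varepsilon_q\theta(b-c)$, where $\theta(k)=1$ if $k$ is even and nonnegative and $\theta(k)=0$ otherwise. For $q\in R$ we have $\omega_q=1$, and the trace is $\max(0,b_q-c_q+1)$. The multiplicity of $[g]$ in $X(L)$ is the trace of $w$ on $\pi^{U_L}$, the product of the local traces. With $\varepsilon(g)=\varepsilon_{q_0}\prod_{q\in\Sigma}\varepsilon_q$ we get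
\[
X(L)=[E]+\sum_{m\mid N/q_0}\ \sum_{g\in\mathrm{New}_{q_0m}}\varepsilon(g)\prod_{q\in\Sigma}\theta(b_q-c_q)\prod_{q\in R}\max(0,b_q-c_q+1)\,[g].
\]
Multiply by $c_L$ and sum over $L$. For each $g$ the sum is a product over the primes of $\Sigma\cup R$, with $0\le c_q\le n_q$. At $q\in\Sigma_2$ the factor is $\theta(n_q-c_q)-\theta(n_q-2-c_q)$, which is $1$ for $c_q=n_q$ and $0$ otherwise. At $q\in\Sigma$ with $n_q=1$ it is $\theta(1-c_q)$, which is $1$ for $c_q=1$ and $0$ for $c_q=0$. At $q\in R$ it is $\max(0,2-c_q)-2\max(0,1-c_q)$, which is $1$ for $c_q=1$ and $2-2=0$ for $c_q=0$. So only $m=N/q_0$ remains, and $\kappa=\sum_Lc_L$.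
\end{proof}

\section{An exact trace formula}\label{sec:trace}

We compute the trace of $P(T_p)w_L$ for even polynomials $P$ of degree at most $2\Delta$. A trace of this kind is a count of elements $\gamma\in B^\times$ of given norm. Without $w$, many reduced traces, and hence many quadratic fields, would occur. The factor $w$ forces $e_L\mid\operatorname{trd}\gamma$, and as $p$ is small only $\operatorname{trd}\gamma=0$ is possible.

\subsection*{The tree}
The cosets $x_pU_p$ correspond to the lattices $x_p\mathbb{Z}_p^2$ in $\mathbb{Q}_p^2$. The homothety classes of lattices are the vertices of a tree in which every vertex has $p+1$ neighbors, and $\mathrm{GL}_2(\mathbb{Q}_p)$ acts on it by isometries. If $\Lambda'\subset\Lambda$ and $\Lambda/\Lambda'\cong\mathbb{Z}/p^a\oplus\mathbb{Z}/p^b$, the distance of the two vertices is $|a-b|$. Each vertex at distance $j$ from $\Lambda$ has exactly one representative $\Lambda'\subset\Lambda$ with $\Lambda/\Lambda'\cong\mathbb{Z}/p^j$, and exactly one representative $\Lambda''\supset\Lambda$ with $\Lambda''/\Lambda\cong\mathbb{Z}/p^j$.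 The neighbors of $\Lambda$ correspond to the lines in $\Lambda/p\Lambda$.

Let $\delta_j\in\widehat B^\times$ be $\operatorname{diag}(p^j,1)$ at $p$ and $1$ elsewhere, and let $T'_j[x]=\sum[xt]$, summed over the cosets $tU\subset U\delta_jU$. These cosets correspond to the sublattices of $\mathbb{Z}_p^2$ with quotient $\mathbb{Z}/p^j$. The scalar $p$ placed at the prime $p$ acts trivially on $V_L$, because $p\in B^\times$ is central and lies in $U_q$ for $q\ne p$. So $T'_j$ is the sum over the vertices at distance $j$. Taking one more step from each of them reaches every vertex at distance $j+1$ once, and every vertex at distance $j-1$ exactly $p$ times if $j\ge2$ and $p+1$ times if $j=1$. Hence $T'_j=\tau_j(T_p)$ with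
\[
\tau_0=1,\quad\tau_1=x,\quad\tau_2=x^2-(p+1),\quad\tau_{j+1}=x\tau_j-p\tau_{j-1}\ \ (j\ge2).
\]
Each $\tau_j\in\mathbb{Z}[x]$ is monic of degree $j$ and has the parity of $j$.

\subsection*{Traces as orbit counts}
Fix $L$ and let
\[
P_j=\{(xU,\gamma)\in\widehat B^\times/U\times B^\times:\ x^{-1}\gamma x\in\omega U\delta_jU\}.
\]
The condition depends only on $xU$, since $\omega$ normalizes $U$. The group $B^\times$ acts by $g(xU,\gamma)=(gxU,g\gamma g^{-1})$.

\begin{lemma}\label{lem:orbits}
The group $B^\times/\{\pm1\}$ acts freely on $P_j$, and $\operatorname{Tr}(\tau_j(T_p)w_L\mid\mathbb{Z}[V_L])=\frac12|B^\times\backslash P_j|$. For each $xU$ the set of $\gamma$ with $(xU,\gamma)\in P_0$ is empty or of the form $\{\pm\gamma\}$.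
\end{lemma}

\begin{proof}
The stabilizer of $xU$ is $\Gamma_x=\{\pm1\}$, which is central. So the action is free modulo $\pm1$, and the orbits lying over $[x]\in V_L$ correspond to the $\gamma$ with $(xU,\gamma)\in P_j$. The coefficient of $[x]$ in $T'_jw[x]=\sum_t[x\omega t]$ is the number of cosets $tU$ for which $\gamma xU=x\omega tU$, that is $x^{-1}\gamma x\in\omega tU$, has a solution $\gamma\in B^\times$. For each such $tU$ the solutions form a coset $\gamma\Gamma_x=\{\pm\gamma\}$. So the coefficient is half the number of $\gamma$ with $(xU,\gamma)\in P_j$. Sum over $[x]$. For $j=0$ there is only the coset $tU=U$.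
\end{proof}

\begin{lemma}\label{lem:tracezero}
If $4p^j<e_L$ and $(xU,\gamma)\in P_j$, then $\gamma^2=-e_Lp^j$.
\end{lemma}

\begin{proof}
The positive rational number $\operatorname{nrd}\gamma$ has valuation $b_q$ at $q\in\Sigma$, $1$ at $q_0$, $j$ at $p$ and $0$ elsewhere, so it equals $e_Lp^j$. The trace is integral at every prime. At $q\in\Sigma$, with $b=b_q$, the product of $\left(\begin{smallmatrix}0&1\\q^b&0\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}a&a'\\c&d\end{smallmatrix}\right)\in U_0(q^b)$ has trace $c+q^ba'\in q^b\mathbb{Z}_q$. At $q_0$, an element of $\varpi\mathcal{O}_{B,q_0}$ is topologically nilpotent, so both roots of its characteristic polynomial have positive valuation and its trace lies in $q_0\mathbb{Z}_{q_0}$. Hence $e_L\mid\operatorname{trd}\gamma$, while $(\operatorname{trd}\gamma)^2\le4e_Lp^j<e_L^2$. So $\operatorname{trd}\gamma=0$.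
\end{proof}

Let $\Phi_L=|V_L^w|=\operatorname{Tr}(w_L)=\frac12|B^\times\backslash P_0|$ be the number of fixed points of $w_L$. For even $j=2i$, an element $\gamma$ as in the lemma acts on the tree as an involution that moves the vertex of $x$ by the distance $2i$. It fixes the midpoint, and this reduces $P_{2i}$ to $P_0$.

\begin{lemma}\label{lem:midpoint}
If $i\ge1$ and $4p^{2i}<e_L$, then $\operatorname{Tr}(\tau_{2i}(T_p)w_L)=(p-\chi(p))p^{i-1}\Phi_L$.
\end{lemma}

\begin{proof}
We define a $B^\times$-equivariant map $P_{2i}\to P_0$ all of whose fibers have $(p-\chi(p))p^{i-1}$ elements. As $B^\times/\{\pm1\}$ acts freely on both sets, the orbits over a given orbit correspond to the points of one fiber, and Lemma~\ref{lem:orbits} gives the claim.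

\emph{The map.} Let $(xU,\gamma)\in P_{2i}$ and $\Lambda=x_p\mathbb{Z}_p^2$. Then $\gamma\Lambda\subset\Lambda$ with quotient $\mathbb{Z}/p^{2i}$. Put $\Lambda_0=\gamma\Lambda+p^i\Lambda$. Since $\gamma^2=-e_Lp^{2i}$ and $p\nmid e_L$, we have $\gamma\Lambda_0=p^{2i}\Lambda+p^i\gamma\Lambda=p^i\Lambda_0$. So $\gamma_1=p^{-i}\gamma$ fixes $\Lambda_0$. Let $x_0$ agree with $x$ away from $p$ and satisfy $x_{0,p}\mathbb{Z}_p^2=\Lambda_0$. As $p^{-i}\in U_q$ for $q\ne p$, we have $(x_0U,\gamma_1)\in P_0$. This is the image of $(xU,\gamma)$; the construction commutes with $B^\times$.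

\emph{The fibers.} Let $(x_0U,\gamma_1)\in P_0$, $\Lambda_0=x_{0,p}\mathbb{Z}_p^2$ and $\gamma=p^i\gamma_1$. Then $\gamma_1\Lambda_0=\Lambda_0$ and $\gamma_1^2=-e_L$. The preimages correspond to the lattices $\Lambda$ such that
\begin{equation}\label{eq:preimage}
\gamma\Lambda\subset\Lambda,\qquad\Lambda/\gamma\Lambda\cong\mathbb{Z}/p^{2i},\qquad\gamma\Lambda+p^i\Lambda=\Lambda_0 .
\end{equation}
We claim that \eqref{eq:preimage} holds if and only if $\Lambda\supset\Lambda_0$, $\Lambda/\Lambda_0\cong\mathbb{Z}/p^i$, and the first step $\nu$ of the path from $\Lambda_0$ to $\Lambda$ is not fixed by $\gamma_1$. Note that $\gamma_1$ maps the path from $\Lambda_0$ to $\Lambda$ onto the path from $\Lambda_0$ to $\gamma_1\Lambda$, whose first step is $\gamma_1\nu$, and that $\gamma_1\Lambda$ and $\gamma\Lambda$ define the same vertex.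

Assume \eqref{eq:preimage}. Then $\Lambda_0/\gamma\Lambda=p^i(\Lambda/\gamma\Lambda)$, so $\Lambda/\Lambda_0\cong\mathbb{Z}/p^i$. The vertices of $\Lambda$ and $\gamma_1\Lambda$ are at distance $i$ from $\Lambda_0$ and at distance $2i$ from each other. If $\gamma_1\nu=\nu$, their distance would be at most $2i-2$. Conversely, let $\Lambda$ satisfy the three conditions. Then $p^i\Lambda\subset\Lambda_0$, so $\gamma\Lambda=\gamma_1p^i\Lambda\subset\Lambda_0\subset\Lambda$, and the index $[\Lambda:\gamma\Lambda]$ is $p^{2i}$ because $v_p(\det\gamma)=2i$. Since $\gamma_1\nu\ne\nu$, the path from $\Lambda$ through $\Lambda_0$ to $\gamma_1\Lambda$ does not backtrack, so the distance is $2i$. With $a+b=2i=|a-b|$ the quotient $\Lambda/\gamma\Lambda$ is cyclic. Its only subgroup of index $p^i$ is $p^i(\Lambda/\gamma\Lambda)$, so $\Lambda_0=\gamma\Lambda+p^i\Lambda$. This proves the claim.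

On $\Lambda_0/p\Lambda_0$ the element $\gamma_1$ has characteristic polynomial $X^2+e_L$, which is separable as $p\nmid2e_L$. It therefore fixes $1+\bigl(\frac{-e_L}{p}\bigr)=1+\chi(p)$ lines. So there are $p-\chi(p)$ choices for $\nu$, then $p$ choices for each of the remaining $i-1$ steps, and each endpoint has exactly one admissible representative $\Lambda$.
\end{proof}

Let $\mathcal{I}$ be the linear functional on even polynomials with $\mathcal{I}(1)=1$ and $\mathcal{I}(\tau_{2i})=(p-\chi(p))p^{i-1}$ for $i\ge1$. It does not depend on $L$. The $\tau_{2i}$ form a $\mathbb{Z}$-basis of the even polynomials in $\mathbb{Z}[x]$, so $\mathcal{I}$ takes integer values on them. Lemma~\ref{lem:midpoint} and \eqref{eq:size} give the trace formula.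

\begin{proposition}\label{prop:trace}
For all $L$ and all even $P\in\mathbb{Z}[x]$ of degree at most $2\Delta$ we have $X(L)\bigl(P(T_p)\bigr)=\mathcal{I}(P)\,\Phi_L$.
\end{proposition}

\subsection*{The functional $\mathcal{I}$}
We need a multiple $FQ$ of $F$ with $\mathcal{I}(FQ)\not\equiv0\pmod\ell$, and for this a basis in which products are easy. Substitute $x=s+p/s$, let $\operatorname{CT}(P)$ be the constant term of $P(s+p/s)$, and put
\[
u_j=\sum_{k=0}^js^{j-2k}p^k,\qquad y_j=s^j+(p/s)^j .
\]
From $u_0=1$, $u_1=x$, $u_{j+1}=xu_j-pu_{j-1}$ we see that $u_j$ is a monic integral polynomial in $x$ of degree and parity $j$. Removing the extreme terms of $u_j$ leaves $pu_{j-2}$, so $y_j=u_j-pu_{j-2}$ for $j\ge2$, and $y_1=x$; thus $y_j$ is monic and integral of degree and parity $j$ for $j\ge1$. Also $\tau_j=u_j-u_{j-2}$ for $j\ge2$: for $j=2$ this reads $x^2-p-1=u_2-u_0$, for $j=3$ we have $x\tau_2-p\tau_1=(xu_2-pu_1)-u_1$, and beyond that both sides satisfy the same recursion. Hence $u_{2i}=\sum_{k\le i}\tau_{2k}$. Recall that $\chi(p)=\pm1$,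 as $p\nmid2N$.

\begin{lemma}\label{lem:functional}
Let $P$ be an even polynomial. If $\chi(p)=1$, then $\mathcal{I}(P)=\operatorname{CT}(P)$. If $\chi(p)=-1$, then $\mathcal{I}\bigl((x^2-(p+1)^2)P\bigr)=(1-p^2)\operatorname{CT}(P)$.
\end{lemma}

\begin{proof}
It suffices to treat the basis $1,y_2,y_4,\dots$, on which $\operatorname{CT}$ takes the values $1,0,0,\dots$. If $\chi(p)=1$, then $\mathcal{I}(u_{2i})=1+\sum_{k=1}^i(p-1)p^{k-1}=p^i$, so $\mathcal{I}(y_{2i})=p^i-p\cdot p^{i-1}=0$ for $i\ge1$. If $\chi(p)=-1$, then
\[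
\mathcal{I}(u_{2i})=1+(p+1)\frac{p^i-1}{p-1}=\frac{(p+1)p^i-2}{p-1},\qquad\mathcal{I}(y_{2i})=\frac{-2+2p}{p-1}=2\quad(i\ge1).
\]
Since $x^2=y_2+2p$, we have $x^2-(p+1)^2=y_2-1-p^2$. For $P=1$ the left side is $2-1-p^2$. For $P=y_2$ use $y_2^2=y_4+2p^2$, and for $P=y_{2i}$ with $i\ge2$ use $y_2y_{2i}=y_{2i+2}+p^2y_{2i-2}$; in both cases the left side is $(2+2p^2)-2(1+p^2)=0$.
\end{proof}

\begin{lemma}\label{lem:nonvanish}
There is $Q\in\mathbb{Z}[x]$ such that $FQ$ is even, $\deg FQ\le2\Delta$, and $\ell\nmid\mathcal{I}(FQ)$.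
\end{lemma}

\begin{proof}
If $\chi(p)=1$ let $F_1=F$. If $\chi(p)=-1$, note that $p+1\equiv3\pmod\ell$ and that $\pm3$ are distinct roots of $x^\ell-x$ in $\mathbb{F}_\ell$. So $x^2-(p+1)^2$ divides $F$ modulo $\ell$, the quotient is monic of the same parity as $F$, and we let $F_1\in\mathbb{Z}[x]$ be a monic lift of that parity. In both cases let $D=\deg F_1$, so $1\le D\le\Delta$, and $Q=y_D$. Then $F_1Q$ and $FQ$ are even and $\deg FQ\le2\Delta$. As $F_1(s+p/s)=s^D+\dots+p^Ds^{-D}$, we get $\operatorname{CT}(F_1Q)=2p^D$. If $\chi(p)=1$, then $\mathcal{I}(FQ)=2p^D$. If $\chi(p)=-1$, then $FQ-(x^2-(p+1)^2)F_1Q$ is $\ell$ times an even integral polynomial, so $\mathcal{I}(FQ)\equiv(1-p^2)2p^D\pmod\ell$. Both numbers are prime to $\ell$, because $p\equiv2$ and $1-p^2\equiv-3\pmod\ell$ and $\ell\ge5$.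
\end{proof}

The condition $p\equiv2\pmod\ell$ is used only here, to exclude $p\equiv0,\pm1\pmod\ell$.

\section{Fixed points and ring class groups}\label{sec:fixed}

It remains to understand $P_0$. We need not only its size but, for Section~\ref{sec:mod2}, its structure as a set with an action of the ideles of $K$.

\subsection*{Orders and lattices}
Let $K_q=K\otimes\mathbb{Q}_q$, $\mathcal{O}_{K,q}=\mathcal{O}_K\otimes\mathbb{Z}_q$ and $O_{q,m}=\mathbb{Z}_q+q^m\mathcal{O}_{K,q}$ for $m\ge0$. For $f\ge1$ let $O_f=\mathbb{Z}+f\mathcal{O}_K$ be the order of conductor $f$. Then $\widehat O_f=\prod_qO_{q,v_q(f)}$, and its class group is $\operatorname{Cl}(O_f)=K^\times\backslash\widehat K^\times/\widehat O_f^\times$. For $m\ge1$ the group $O_{q,m}^\times$ is the preimage of $(\mathbb{Z}/q^m)^\times$ in $\mathcal{O}_{K,q}^\times$, and $|(\mathcal{O}_K/q^m)^\times|=q^{2m}(1-q^{-1})(1-\chi(q)q^{-1})$. So the index $\nu_q(m)=[\mathcal{O}_{K,q}^\times:O_{q,m}^\times]$ is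
\[
\nu_q(0)=1,\qquad\nu_q(m)=q^{m-1}(q-\chi(q))\quad(m\ge1).
\]
Since $\mathcal{O}_K^\times=\{\pm1\}\subset O_f$, the kernel of $\operatorname{Cl}(O_f)\to\operatorname{Cl}(\mathcal{O}_K)$ is $\widehat{\mathcal{O}}_K^\times/\widehat O_f^\times$, and
\begin{equation}\label{eq:classnumber}
h(O_f):=|\operatorname{Cl}(O_f)|=h(K)\prod_q\nu_q(v_q(f)).
\end{equation}

\begin{lemma}\label{lem:lattices}
Every $\mathbb{Z}_q$-lattice in $K_q$ is $kO_{q,m}$ with $k\in K_q^\times$ and a unique $m\ge0$.
\end{lemma}

\begin{proof}
Every $\mathcal{O}_{K,q}$-lattice is principal, so after scaling $\mathcal{O}_{K,q}\Lambda=\mathcal{O}_{K,q}$. Then $\Lambda$ lies in none of the at most two maximal ideals of $\mathcal{O}_{K,q}$. A group is not the union of two proper subgroups, so $\Lambda$ contains a unit, and after scaling again $\mathbb{Z}_q\subset\Lambda\subset\mathcal{O}_{K,q}$. Since $\mathcal{O}_{K,q}/\mathbb{Z}_q\cong\mathbb{Z}_q$, we get $\Lambda=O_{q,m}$. The ring $O_{q,m}$ is recovered from $kO_{q,m}$ as its ring of multipliers.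
\end{proof}

\subsection*{The set $Y_L$}
The field $K$ is imaginary and $q_0$ ramifies in it, so we can fix $K\subset B$ and $\gamma_0\in K$ with $\gamma_0^2=-e$. For $L=L_{A,R'}$ put $\gamma_L=\gamma_0/\prod_{q\in A}q$, so that $\gamma_L^2=-e_L$. Since $e_L>4$, Lemma~\ref{lem:tracezero} shows that $\gamma^2=-e_L$ for all $(xU,\gamma)\in P_0$. By Skolem--Noether such a $\gamma$ is conjugate to $\gamma_L$, whose centralizer is $K^\times$. Hence $B^\times\backslash P_0=\widetilde Y_L:=K^\times\backslash Y_L$, where
\[
Y_L=\{xU\in\widehat B^\times/U:\ x^{-1}\gamma_Lx\in\omega_LU\}.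
\]
The group $\widehat K^\times$ acts on $Y_L$ by left multiplication, and $Y_L$ is the restricted product of the sets $Y_{L,q}\subset B_q^\times/U_q$ defined by the local conditions.

For a prime $q\notin R\cup\{q_0\}$ and an integer $b\ge0$ with $b\equiv n_q\pmod2$ put $\beta=\lfloor b/2\rfloor$ and
\[
M_q(b)=\begin{cases}\{\beta\}&\text{if $q$ is odd, or $q=2$ and $\chi(2)=0$,}\\ \{\beta+1\}&\text{if $q=2$, $\chi(2)\ne0$ and $\beta\ge1$,}\\ \{0,1\}&\text{if $q=2$, $\chi(2)\ne0$ and $\beta=0$.}\end{cases}
\]
If $\chi(2)\neq0$, then $n_2$ is even, since an odd power of $2$ in $e$ makes $2$ ramify.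

\begin{lemma}\label{lem:Mq}
Let $q\notin R\cup\{q_0\}$ and $b=v_q(e_L)$. Then $M_q(b)$ is the set of $m\ge0$ with $\gamma_L\in O_{q,m}$ and $\gamma_L/q\notin O_{q,m}$.
\end{lemma}

\begin{proof}
Write $\gamma_L=q^\beta\gamma'$, so that $\gamma'^2=-e'$ with $v_q(e')=b-2\beta\in\{0,1\}$. If $q$ is odd, $\mathbb{Z}_q[\gamma']$ has discriminant $-4e'$ of valuation at most $1$, so it is $\mathcal{O}_{K,q}$. Let $q=2$. If $b$ is odd, $X^2+e'$ is an Eisenstein polynomial. If $b$ is even and $e'\equiv1\pmod4$, then $\gamma'-1$ is a root of the Eisenstein polynomial $X^2+2X+1+e'$. In these two cases $\chi(2)=0$ and $\mathcal{O}_{K,2}=\mathbb{Z}_2[\gamma']$. Whenever $\mathcal{O}_{K,q}=\mathbb{Z}_q[\gamma']$, we have $O_{q,m}=\mathbb{Z}_q+q^m\gamma'\mathbb{Z}_q$; this contains $q^\beta\gamma'$ if and only if $m\le\beta$, and $q^{\beta-1}\gamma'$ if and only if $m\le\beta-1$. So the set is $\{\beta\}$.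

There remains $q=2$, $b$ even, $e'\equiv3\pmod4$. Then $\vartheta=(1+\gamma')/2$ is integral and $\mathbb{Z}_2[\vartheta]$ has odd discriminant $-e'$, so $\chi(2)\ne0$ and $O_{2,m}=\mathbb{Z}_2+2^m\vartheta\mathbb{Z}_2$. Now $\gamma_L=2^{\beta+1}\vartheta-2^\beta$ lies in $O_{2,m}$ if and only if $m\le\beta+1$, and $\gamma_L/2=2^\beta\vartheta-2^{\beta-1}$ lies in $O_{2,m}$ if and only if $\beta\ge1$ and $m\le\beta$.
\end{proof}

\begin{proposition}\label{prop:fixed}
Let $L=L_{A,R'}$. If $R'\ne R$, then $Y_L=\emptyset$ and $w_L$ has no fixed point. If $R'=R$, then, as sets with an action of $\widehat K^\times$,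
\[
\widetilde Y_L\cong\bigsqcup_{f\in\mathfrak{F}_L}\operatorname{Cl}(O_f),\qquad\mathfrak{F}_L=\Bigl\{\prod_{q\notin R\cup\{q_0\}}q^{m_q}:\ m_q\in M_q(v_q(e_L))\Bigr\},
\]
and $\Phi_L=\frac12\sum_{f\in\mathfrak{F}_L}h(O_f)$.
\end{proposition}

\begin{proof}
We determine each $Y_{L,q}$ with its action of $K_q^\times$. For $q\neq q_0$ we identify the $K_q$-module $\mathbb{Q}_q^2$ with $K_q$. For all but finitely many $q$ the lattice $\mathbb{Z}_q^2$ is stable under $\mathcal{O}_{K,q}$, and we then choose the identification so that $\mathbb{Z}_q^2$ becomes $\mathcal{O}_{K,q}$; this matches the restricted products.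

\emph{The prime $q_0$.} The coset $\varpi U_{q_0}$ consists of all elements whose norm has valuation $1$, and $v_{q_0}(e_L)=1$. So the condition is empty, and $Y_{L,q_0}=B_{q_0}^\times/U_{q_0}=K_{q_0}^\times/\mathcal{O}_{K,q_0}^\times$, because a uniformizer of the ramified extension $K_{q_0}$ is a uniformizer of $B_{q_0}$.

\emph{Primes $q\notin R\cup\{q_0\}$.} Here $b=v_q(e_L)$ equals $b_q$, and is $0$ if $q\nmid N$. The group $U_0(q^b)$ is the stabilizer of the pair consisting of $\mathbb{Z}_q^2$ and $\{(u,v):q^b\mid v\}$. So the cosets $xU_q$ correspond to the pairs $\Lambda_1\supset\Lambda_2$ with $\Lambda_1/\Lambda_2\cong\mathbb{Z}/q^b$. The element $\omega_q$ sends the standard pair $(\Lambda_1,\Lambda_2)$ to $(\Lambda_2,q^b\Lambda_1)$. Hence $x^{-1}\gamma_Lx\in\omega_qU_q$ means $\gamma_L\Lambda_1=\Lambda_2$ and $\gamma_L\Lambda_2=q^b\Lambda_1$, and the second equation follows from the first as $\gamma_L^2=-e_L$. So $Y_{L,q}$ is the set of lattices $\Lambda$ with $\gamma_L\Lambda\subset\Lambda$ and $\Lambda/\gamma_L\Lambda$ cyclic; the index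 is $q^b$ because $v_q(\det\gamma_L)=b$. The quotient is cyclic if and only if $\gamma_L\Lambda\not\subset q\Lambda$. For $\Lambda=kO_{q,m}$ the two conditions read $\gamma_L\in O_{q,m}$ and $\gamma_L/q\notin O_{q,m}$. By Lemmas~\ref{lem:lattices} and~\ref{lem:Mq},
\[
Y_{L,q}=\bigsqcup_{m\in M_q(b)}K_q^\times/O_{q,m}^\times .
\]

\emph{Primes $q\in R$.} Here $\omega_q=1$, and $\mathbb{Z}_q[\gamma_L]=\mathcal{O}_{K,q}$ since $q\nmid 2e_L$. The condition is that $\gamma_L$ fixes both lattices of the pair, that is, both are $\mathcal{O}_{K,q}$-stable. If $q\in R'$, then $b_q=0$, the pair is a single lattice, and $Y_{L,q}=K_q^\times/\mathcal{O}_{K,q}^\times$. If $q\notin R'$, then $b_q=1$. As $q$ is inert, the stable lattices are the $q^k\mathcal{O}_{K,q}$, whose relative indices are powers of $q^2$. So $Y_{L,q}=\emptyset$.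

Taking the product gives $Y_L=\bigsqcup_{f\in\mathfrak{F}_L}\widehat K^\times/\widehat O_f^\times$ if $R'=R$; note $M_q(0)=\{0\}$ for odd $q$. Now divide by $K^\times$ and use $\Phi_L=\frac12|\widetilde Y_L|$.
\end{proof}

\section{The prime $\ell$ divides the class number}\label{sec:ell}

Put $\Phi=\sum_Lc_L\Phi_L\in\mathbb{Z}$. Only the $L$ with $R'=R$ contribute. By Proposition~\ref{prop:fixed} and \eqref{eq:classnumber} the sum over $A$ and $f$ is a product over primes:
\begin{equation}\label{eq:Phi}
2\Phi=(-2)^{|R|}h(K)\prod_{q\notin R\cup\{q_0\}}\delta_q,\qquad\delta_q=\sum_{m\in M_q(n_q)}\nu_q(m)-\sum_{m\in M_q(n_q-2)}\nu_q(m),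
\end{equation}
with the convention $M_q(b)=\emptyset$ for $b<0$. Write $\beta_q=\lfloor n_q/2\rfloor$. The cases that occur are the following. We use that $\nu_q(m)=q^m$ if $\chi(q)=0$, and that $\chi(q)=0$ if $n_q=v_q(e)$ is odd.
\[
\begin{array}{l|c|c|l}
\text{case}&M_q(n_q)&M_q(n_q-2)&\delta_q\\\hline
q\text{ odd},\ n_q\le1&\{0\}&\emptyset&1\\
q\text{ odd},\ n_q=3&\{1\}&\{0\}&q-1\\
q\text{ odd},\ n_q\ge4&\{\beta_q\}&\{\beta_q-1\}&q^{\beta_q-2}(q-\chi(q))(q-1)\\
q=2,\ \chi(2)=0,\ n_2\le1&\{0\}&\emptyset&1\\
q=2,\ \chi(2)=0,\ n_2\ge2&\{\beta_2\}&\{\beta_2-1\}&2^{\beta_2-1}\\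
q=2,\ \chi(2)\ne0,\ n_2=0&\{0,1\}&\emptyset&1+(2-\chi(2))\\
q=2,\ \chi(2)\ne0,\ n_2\ge4&\{\beta_2+1\}&\{\beta_2\}&(2-\chi(2))2^{\beta_2-1}
\end{array}
\]
The table is complete: $n_q\neq2$ for odd $q$ since $N$ is reduced, and $\chi(2)\ne0$ forces $n_2$ to be even and, by Lemma~\ref{lem:field}, different from $2$. No $\delta_q$ is divisible by $\ell$. For odd $q$ with $n_q\ge3$ we have $q+1\le2d+2<\ell$, so $q$, $q-1$ and $q-\chi(q)$ are positive and less than $\ell$. For $q=2$ we have $2-\chi(2)\in\{1,3\}$ in the last two rows, so only the primes $2$ and $3$ can divide $\delta_2$.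

\begin{remark}\label{rem:excluded}
The same formulas show what the choices of Section~\ref{sec:choices} avoid. For odd $q$ with $n_q=2$ one has $\chi(q)=\pm1$ and $\delta_q=\nu_q(1)-1\in\{q-2,q\}$ with $q$ unbounded, so $\ell$ could divide $\delta_q$. For $n_2=2$ and $\chi(2)\ne0$ one has $\delta_2=\nu_2(2)-\nu_2(0)-\nu_2(1)=1-\chi(2)$, which vanishes if $2$ splits. If a prime $q\in R$ were split, $(q)=\mathfrak{q}\bar{\mathfrak{q}}$, the pairs $(\Lambda,\mathfrak{q}\Lambda)$ and $(\Lambda,\bar{\mathfrak{q}}\Lambda)$ would give two copies of $K_q^\times/\mathcal{O}_{K,q}^\times$ at level exponent $1$, and the factor $-2$ in \eqref{eq:Phi} would become $2-2=0$.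
\end{remark}

\begin{proposition}\label{prop:ell}
The prime $\ell$ divides $h(K)$.
\end{proposition}

\begin{proof}
Let $Q$ be as in Lemma~\ref{lem:nonvanish}. Evaluate $X^{\mathrm{new}}$ at $(FQ)(T_p)$ by Proposition~\ref{prop:new} and by Proposition~\ref{prop:trace}:
\[
\kappa\,(FQ)(p+1)+\sum_{g\in\mathrm{New}_N}\varepsilon(g)\,(FQ)(a_p(g))=\mathcal{I}(FQ)\,\Phi .
\]
Let $\lambda$ be a prime of $\overline{\mathbb{Z}}$ above $\ell$. Since $N\in S_d$, the residue of $a_p(g)$ modulo $\lambda$ lies in the residue field of a prime of $K_g$, which is $\mathbb{F}_{\ell^i}$ with $i\le[K_g:\mathbb{Q}]\le d$. So $F(a_p(g))\in\lambda$, and also $F(p+1)\in\ell\mathbb{Z}$. The integer $\mathcal{I}(FQ)\Phi$ therefore lies in $\lambda\cap\mathbb{Z}=\ell\mathbb{Z}$, and $\ell\mid\Phi$ by Lemma~\ref{lem:nonvanish}. In \eqref{eq:Phi} the odd prime $\ell$ divides no $\delta_q$, so it divides $h(K)$.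
\end{proof}

\section{Reduction modulo $2$: dihedral systems}\label{sec:mod2}

The divisibility $\ell\mid h(K)$ is not absurd in itself. To exploit it we refine the count $\Phi_L=\frac12|\widetilde Y_L|$ to a statement about Hecke modules. The Hecke operators do not preserve the span of the fixed points of $w$, but modulo $2$ they act on a subquotient that has the fixed points as a basis.

\begin{lemma}\label{lem:reduction}
Let $M$ be a free $\mathbb{Z}$-module of finite rank with an action of $\mathbb{T}$. Then $[M\otimes\overline{\mathbb{F}}_2]$ is the reduction modulo $\mathfrak{P}$ of $[M\otimes\overline{\mathbb{Q}}]$.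
\end{lemma}

\begin{proof}
The image of $\mathbb{T}$ in $\operatorname{End}(M)$ is finitely generated, so all eigenvalues are algebraic integers in one number field $E'$. Let $\mathcal{O}$ be the localization of its ring of integers at the prime below $\mathfrak{P}$, a discrete valuation ring. The commuting operators stabilize a full flag of $M\otimes E'$. Intersecting it with $M\otimes\mathcal{O}$ gives a $\mathbb{T}$-stable flag of saturated submodules with graded pieces free of rank one. Its reduction modulo the maximal ideal is a full $\mathbb{T}$-stable flag, and the systems on its graded pieces are the reductions of the original ones.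
\end{proof}

Fix $L$, write $V=V_L$, and let $H_L=\mathbb{F}_2[V]^w/(1+w)\mathbb{F}_2[V]$, a $\mathbb{T}$-module. For a module $M$ over $\mathbb{F}_2$ we write $[M]$ for $[M\otimes\overline{\mathbb{F}}_2]$.

\begin{lemma}\label{lem:smith}
The fixed points of $w$ form a basis of $H_L$, and $\overline{X(L)}=[H_L]$.
\end{lemma}

\begin{proof}
Let $y$ run over representatives of the orbits of size two. The module $M_+=\mathbb{Z}[V]^{w=1}$ has as a basis the fixed points and the $y+wy$, and $M_-=\mathbb{Z}[V]^{w=-1}$ has as a basis the $y-wy$. Both are $\mathbb{T}$-stable, and these bases stay linearly independent in $\mathbb{F}_2[V]$. So $M_+/2$ maps isomorphically onto the span of the fixed points and the $y+wy$, which is $\mathbb{F}_2[V]^w$, and $M_-/2$ onto the span of the $y+wy$, which is $(1+w)\mathbb{F}_2[V]$. By Lemma~\ref{lem:reduction}, $\overline{X(L)}=[M_+/2]-[M_-/2]=[H_L]$.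
\end{proof}

No prime $r\nmid2N$ ramifies in $K$. If $(r)=\mathfrak{r}\bar{\mathfrak{r}}$ splits, let $k_{\mathfrak{r}}\in\widehat K^\times$ be a uniformizer at $\mathfrak{r}$ and $1$ elsewhere, and let $k_{\bar{\mathfrak{r}}}$ be its conjugate. Let $\mathbb{T}$ act on $\mathbb{F}_2[\widetilde Y_L]$ by $T_r=k_{\mathfrak{r}}+k_{\bar{\mathfrak{r}}}$ for $r$ split and $T_r=0$ for $r$ inert. Let $\pi\colon\widetilde Y_L\to V^w$ send the class of $xU$ to $[x]$. It is well defined, since $xU\in Y_L$ gives $x\omega U=\gamma_LxU$. It is surjective: if $[x]$ is fixed, then $(xU,\gamma)\in P_0$ for some $\gamma$, and this pair is equivalent under $B^\times$ to a pair with $\gamma=\gamma_L$.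

\begin{lemma}\label{lem:heckefixed}
The surjection $\mathbb{F}_2[\widetilde Y_L]\to H_L$ induced by $\pi$ is $\mathbb{T}$-equivariant.
\end{lemma}

\begin{proof}
Let $xU\in Y_L$, say $\gamma_Lx=x\omega u$ with $u\in U$, and let $\Lambda=x_r\mathbb{Z}_r^2$. As $\omega_r=1$, we have $\gamma_Lx_r=x_ru_r$, so $\gamma_L\Lambda=\Lambda$ and $x_ru_r^{-1}=\gamma_L^{-1}x_r$. The terms $[xt]$ of $T_r[x]$ correspond to the sublattices $\Lambda'=x_rt\mathbb{Z}_r^2$ of index $r$ in $\Lambda$; write $[\Lambda']=[xt]$. Then
\[
w[xt]=[x\omega t]=[\gamma_Lxu^{-1}t]=[xu^{-1}t].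
\]
Away from $r$ the element $xu^{-1}t$ agrees with $x$ modulo $U$, and at $r$ it defines the lattice $\gamma_L^{-1}\Lambda'$. So $w[\Lambda']=[\gamma_L^{-1}\Lambda']$. The map $\Lambda'\mapsto\gamma_L^{-1}\Lambda'$ on sublattices of index $r$ is an involution, since $\gamma_L^2=-e_L\in\mathbb{Z}_r^\times$. Each orbit of size two contributes $(1+w)[\Lambda']$, which is zero in $H_L$. As $\mathbb{Z}_r[\gamma_L]=\mathcal{O}_{K,r}$, the fixed sublattices are the $\mathcal{O}_{K,r}$-submodules of index $r$ of the free rank-one module $\Lambda$. These are $k_{\mathfrak{r}}\Lambda$ and $k_{\bar{\mathfrak{r}}}\Lambda$ if $r$ splits, and there are none if $r$ is inert. Hence in $H_L$ we have $T_r[x]=[k_{\mathfrak{r}}x]+[k_{\bar{\mathfrak{r}}}x]$, respectively $T_r[x]=0$.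
\end{proof}

The module $\mathbb{F}_2[\widetilde Y_L]$ is a sum of group algebras, so its systems are known. The map $\pi$ is two-to-one, and the next lemma passes from $\widetilde Y_L$ to $V^w$.

\begin{lemma}\label{lem:double}
We have $2[H_L]=[\mathbb{F}_2[\widetilde Y_L]]$.
\end{lemma}

\begin{proof}
By Skolem--Noether there is $j\in B^\times$ with $jkj^{-1}=\bar k$ for $k\in K$; then $j\notin K$, and $j^2\in K^\times$ because $j^2$ centralizes $K$. The map $xU\mapsto jxU$ preserves $Y_L$, since $(jx)^{-1}\gamma_Ljx=-x^{-1}\gamma_Lx$ and $-1\in U$. It induces an involution $\iota$ of $\widetilde Y_L$ with $\iota k=\bar k\iota$ for $k\in\widehat K^\times$, so $\iota$ commutes with the $T_r$. It has no fixed point: $jxU=kxU$ with $k\in K^\times$ would give $k^{-1}j\in\Gamma_x=\{\pm1\}$. The fibers of $\pi$ are the orbits of $\iota$. Indeed $\pi\iota=\pi$, as $j\in B^\times$. Conversely, let $xU$ and $gxU$ both lie in $Y_L$, with $g\in B^\times$. Then $(xU,\gamma_L)$ and $(xU,g^{-1}\gamma_Lg)$ lie in $P_0$, so $g^{-1}\gamma_Lg=\pm\gamma_L$ by Lemma~\ref{lem:orbits},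 and $g\in K^\times\cup K^\times j$.

Let $M=\mathbb{F}_2[\widetilde Y_L]$. By the above and Lemma~\ref{lem:heckefixed}, $H_L\cong M/(1+\iota)M$ as $\mathbb{T}$-modules. Since $\iota$ permutes the basis freely, $\ker(1+\iota)=(1+\iota)M$, so $(1+\iota)M\cong M/\ker(1+\iota)=M/(1+\iota)M$. Hence $[M]=2[H_L]$.
\end{proof}

\subsection*{Ring class characters}
By a \emph{ring class character} we mean a character $\psi\colon\widehat K^\times\to\overline{\mathbb{F}}_2^\times$ that factors through $\operatorname{Cl}(O_f)$ for some $f$ whose prime factors divide $2N$. It has odd order. For each $q$ the groups $O_{q,m}^\times$ decrease with $m$; let $m_q(\psi)$ be the least $m$ such that $\psi$ is trivial on $O_{q,m}^\times$, and call $f_\psi=\prod_qq^{m_q(\psi)}$ the \emph{conductor}. Then $\psi$ factors through $\operatorname{Cl}(O_f)$ if and only if $f_\psi\mid f$, and $f_{\psi^{-1}}=f_\psi$. Write $\psi(\mathfrak{r})=\psi(k_{\mathfrak{r}})$. The idele $k_{\mathfrak{r}}k_{\bar{\mathfrak{r}}}$ lies in $r\widehat O_f^\times$, so $\psi(\bar{\mathfrak{r}})=\psi(\mathfrak{r})^{-1}$.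 As in Section~\ref{sec:prime}, let $s_\psi$ send $T_r$ to $\psi(\mathfrak{r})+\psi(\mathfrak{r})^{-1}$ for $r$ split and to $0$ for $r$ inert.

If $G$ is a finite abelian group with Sylow $2$-subgroup $G_2$, then $\overline{\mathbb{F}}_2[G]$ is the product over $\psi\colon G\to\overline{\mathbb{F}}_2^\times$ of copies of the local ring $\overline{\mathbb{F}}_2[G_2]$. So each $\psi$ is a composition factor of multiplicity $|G_2|$. Lemmas~\ref{lem:smith} and~\ref{lem:double} and Proposition~\ref{prop:fixed} now give $\overline{X(L)}=0$ for $R'\ne R$, and for $R'=R$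
\begin{equation}\label{eq:twoX}
2\,\overline{X(L)}=\sum_{f\in\mathfrak{F}_L}|h(O_f)|_2\sum_{\psi:\ f_\psi\mid f}[s_\psi].
\end{equation}

\begin{lemma}\label{lem:distinct}
Let the prime factors of $f$ divide $2N$. Every class of $\operatorname{Cl}(O_f)$ contains $k_{\mathfrak{r}}$ for some split prime $r\nmid2N$ and $\mathfrak{r}\mid r$. For ring class characters $\psi,\psi'$ we have $s_\psi=s_{\psi'}$ if and only if $\psi'=\psi^{\pm1}$.
\end{lemma}

\begin{proof}
The ring class field of $O_f$ is an abelian extension of $K$ with group $\operatorname{Cl}(O_f)$, in which the classes of the $k_{\mathfrak{r}}$ correspond to Frobenius elements. By Chebotarev's theorem the primes in a given class have positive density, while the primes of degree two have density zero. This gives the first claim. For the second, view $\psi$ and $\psi'$ as characters of a common $G=\operatorname{Cl}(O_f)$. In a field, $a+a^{-1}=b+b^{-1}$ implies $b=a^{\pm1}$. So $s_\psi=s_{\psi'}$ gives $G=\ker(\psi'\psi^{-1})\cup\ker(\psi'\psi)$, and one of these subgroups is $G$. The converse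 is immediate from the definition.
\end{proof}

\begin{proposition}\label{prop:mult}
Let $\psi\ne1$ be a ring class character whose conductor is prime to $q_0$ and to the primes of $R$. The multiplicity of $[s_\psi]$ in $\overline{X^{\mathrm{new}}}$ is
\[
m_\psi=(-2)^{|R|}\,|h(K)|_2\prod_{q\notin R\cup\{q_0\}}\delta_q^\psi ,
\]
where $\delta_q^\psi$ is defined like $\delta_q$ in \eqref{eq:Phi}, with $\nu_q(m)$ replaced by $|\nu_q(m)|_2$ if $m\ge m_q(\psi)$ and by $0$ if $m<m_q(\psi)$.
\end{proposition}

\begin{proof}
Since $\psi\neq1$ has odd order, $\psi\ne\psi^{-1}$. By Lemma~\ref{lem:distinct} exactly these two characters give the system $s_\psi$, and they have the same conductor. So by \eqref{eq:twoX} the multiplicity of $[s_\psi]$ in $\overline{X(L)}$ is the sum of $|h(O_f)|_2$ over $f\in\mathfrak{F}_L$ with $f_\psi\mid f$, if $R'=R$. By \eqref{eq:classnumber}, $|h(O_f)|_2=|h(K)|_2\prod_q|\nu_q(v_q(f))|_2$, and the condition $f_\psi\mid f$ is local. Multiplying by $c_L$ and summing over $A$ gives the product.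
\end{proof}

\section{A character of nonzero multiplicity and the end of the proof}\label{sec:end}

By Proposition~\ref{prop:ell} there is a character $\psi_\ell\colon\operatorname{Cl}(\mathcal{O}_K)\to\overline{\mathbb{F}}_2^\times$ of order $\ell$. It cannot always be used as it stands. At an odd prime $q$ with $n_q\ge3$ the table of Section~\ref{sec:ell} gives $\nu_q(\beta_q)/\nu_q(\beta_q-1)=q$; for $n_q=3$ this uses $\chi(q)=0$. Since $q$ is odd, a character with $m_q(\psi)<\beta_q$ has $\delta_q^\psi=|\nu_q(\beta_q)|_2-|\nu_q(\beta_q-1)|_2=0$. We therefore multiply $\psi_\ell$ by characters with as much ramification at these primes as possible.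

\begin{lemma}\label{lem:psi}
There is a ring class character $\psi$ of order divisible by $\ell$, of conductor prime to $q_0$ and to the primes of $R$, with $m_\psi\ne0$.
\end{lemma}

\begin{proof}
Let $q$ be an odd prime with $n_q\ge3$; then $q\le2d+1<\ell$ and $q\notin R\cup\{q_0\}$. By \eqref{eq:classnumber} the kernel of $\operatorname{Cl}(O_{q^{\beta_q}})\to\operatorname{Cl}(O_{q^{\beta_q-1}})$ has order $q$. As $q$ is odd, the kernel has a nontrivial character with values in $\overline{\mathbb{F}}_2^\times$, and this extends to $\operatorname{Cl}(O_{q^{\beta_q}})$ because $\overline{\mathbb{F}}_2^\times$ is divisible. Write the extension as $\eta_q\eta'$ with $\eta_q$ of $q$-power order and $\eta'$ of order prime to $q$. Then $\eta'$ is trivial on the kernel, so $\eta_q$ is not, and $\eta_q$ has conductor exactly $q^{\beta_q}$. Put $\psi=\psi_\ell\prod_q\eta_q$. The factors have pairwise coprime orders, so $\ell$ divides the order of $\psi$. On $\mathcal{O}_{K,q}^\times$ every factor other than $\eta_q$ is trivial, so $m_q(\psi)=\beta_q$ for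 odd $q$ with $n_q\ge3$ and $m_q(\psi)=0$ for all other $q$.

We go through the table of Section~\ref{sec:ell}. For odd $q$ with $n_q\le1$ we get $\delta_q^\psi=1$. For odd $q$ with $n_q\ge3$ the term $m=\beta_q-1$ is removed and $\delta_q^\psi=|\nu_q(\beta_q)|_2\ge1$. Let $q=2$, where no term is removed. If $\chi(2)=0$, all $\nu_2(m)$ are powers of $2$, so $\delta_2^\psi=\delta_2\ge1$. If $\chi(2)\ne0$, then $2-\chi(2)$ is odd and $|\nu_2(m)|_2=2^{m-1}$ for $m\ge1$; so $\delta_2^\psi=1+1=2$ for $n_2=0$ and $\delta_2^\psi=2^{\beta_2}-2^{\beta_2-1}>0$ for $n_2\ge4$. Hence $m_\psi\ne0$.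
\end{proof}

In the excluded case $n_2=2$, $\chi(2)\ne0$ one would find $\delta_2^\psi=2-1-1=0$ here, so Lemma~\ref{lem:field} is needed a second time.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $S_d$ is infinite. By Lemma~\ref{lem:twist} it contains arbitrarily large reduced $N$, and we take one to which the choices of Section~\ref{sec:choices} apply. Let $\psi$ be as in Lemma~\ref{lem:psi}. By Proposition~\ref{prop:new},
\[
\overline{X^{\mathrm{new}}}=\kappa[\overline E]+\sum_{g\in\mathrm{New}_N}\varepsilon(g)[\bar g].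
\]
For odd $r$ we have $r+1\equiv0\pmod2$, so $\overline E=s_1$, and $s_1\ne s_\psi$ by Lemma~\ref{lem:distinct}. By Proposition~\ref{prop:mult} the system $s_\psi$ occurs on the left with multiplicity $m_\psi\ne0$, so $\bar g=s_\psi$ for some $g\in\mathrm{New}_N$. The image of $\psi$ is cyclic of order divisible by $\ell$. By Lemma~\ref{lem:distinct} there are a split prime $r\nmid2N$ and $\mathfrak{r}\mid r$ such that $\zeta=\psi(\mathfrak{r})$ generates this image. Then $\zeta+\zeta^{-1}$ is the residue of $a_r(g)$ modulo $\mathfrak{P}$, so it lies in $\mathbb{F}_{2^i}$ for some $i\le[K_g:\mathbb{Q}]\le d$. Thus $\zeta$ is a root of a quadratic polynomial over $\mathbb{F}_{2^i}$, so $\zeta\in\mathbb{F}_{2^{2i}}^\times$ and $\ell\mid2^{2i}-1$. This contradicts $\ell>4^d$.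
\end{proof}

\begin{thebibliography}{9}

\bibitem{Carayol}
Carayol, 1986.

\bibitem{FNP}
\emph{Factorizing newparts of Jacobians of certain modular curves},
\texttt{https://mast.queensu.ca/\~{}murty/murty-sinha7.pdf}.

\bibitem{Martin}
G.~Martin, \emph{J. Number Theory} 112 (2005).

\end{thebibliography}
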